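# Strongly NIP ordered fields and their natural valuation

## 1. Two fields with an infinitesimal

Let $\mathbb R((t))$ be the field of real Laurent series, ordered by the sign of the lowest nonzero coefficient, and let $\mathbb R(t)$ be its subfield of rational functions with the induced ordering. In both fields $0<t<\frac1n$ for every $n\ge 1$. For a nonzero series $s=ct^g+\cdots$ with $c\in\mathbb R^\times$, write $v(s)=g$. If $g<0$ then $|s|>n$ for every $n\in\mathbb N$, and if $g\ge 0$ then $|s|\le n$ for some $n$. So the ordering alone recovers the ring $\{v\ge 0\}$, as the set of elements bounded by an integer. Let us compare the two fields by hand.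

First, roots. In $\mathbb R((t))$ the element $1+t$ has the square root given by the binomial series. In $\mathbb R(t)$ it has none, because a square has even order at the point $t=-1$, while $1+t$ has order $1$ there. So the valuation $v$ is henselian on $\mathbb R((t))$ and not henselian on $\mathbb R(t)$.

Second, $q$-th powers, for an odd prime $q$. In $\mathbb R((t))$ write a nonzero element as $ct^g(1+\varepsilon)$ with $v(\varepsilon)>0$. The real number $c$ has a real $q$-th root, and $1+\varepsilon$ has a $q$-th root by Hensel's Lemma, since $1$ is a simple root of $X^q-1$ modulo the maximal ideal. So the element is a $q$-th power exactly when $q\mid g$, and there are $q$ cosets of $q$-th powers. In $\mathbb R(t)$, for real $a\ne b$, the quotient $(t-a)/(t-b)$ has order $1$ at $a$, so it is not a $q$-th power. There are infinitely many cosets.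

Third, what one can do with infinitely many cosets. Let $q_0<q_1<\cdots$ be the odd primes, let $\varphi_i(x;y)$ say that $x,y\neq0$ and $x=yz^{q_i}$ for some $z$, and put $a_{i,j}=t-j$ in $\mathbb R(t)$. Given a function $\eta:\mathbb N\to\mathbb N$ and $r\in\mathbb N$, the Chinese remainder theorem gives integers $N_l$ ($l\le r$) with $N_l\equiv 1\bmod q_l$ and $N_l\equiv 0 \bmod q_i$ for $i\le r$, $i\ne l$. The element
$$x=\prod_{l\le r}(t-\eta(l))^{N_l}$$
lies, for each $i\le r$, in the coset of $t-\eta(i)$ modulo $q_i$-th powers, and in no other coset of that row. So in every row $i\le r$ we can prescribe independently which one of infinitely many formulas $\varphi_i(x;a_{i,j})$ holds. In $\mathbb R((t))$ this cannot be done with these cosets: each row has only $q_i$ of them.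

The same array exists in $\mathbb Q$, with $a_{i,j}$ the $j$-th prime number. There the elements bounded by an integer are the whole field, and $\mathbb Q$ is not real closed.

So in these examples an algebraic defect (no Hensel's Lemma, or a residue field that is not real closed) occurs together with a combinatorial one (independent choices in infinitely many rows). Is this a law? If an ordered field does not allow independent choices in infinitely many rows, by formulas of any kind, must it carry a henselian valuation with real closed residue field?

## 2. ICT-patterns, almost real closed fields, and Question 1.4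

Ordered fields are considered in the language $\{+,-,\cdot,0,1,<\}$, ordered abelian groups in the language $\{+,-,0,<\}$. We work in a monster model of a complete theory $T$.

**Definition (ICT-pattern).** An ICT-pattern of depth $\aleph_0$ in a finite tuple of variables $x$ consists of formulas $\varphi_i(x;\underline y_i)$ ($i\in\mathbb N$) and parameters $(\underline a_{i,j})_{i,j\in\mathbb N}$ such that for every $\eta:\mathbb N\to\mathbb N$ the set
$$\{\varphi_i(x;\underline a_{i,\eta(i)}): i\in\mathbb N\}\cup\{\neg\varphi_i(x;\underline a_{i,j}): i\in\mathbb N,\ j\ne\eta(i)\}\tag{1}$$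
is consistent. $T$ is strongly NIP if it has no ICT-pattern of depth $\aleph_0$ in a single variable. A structure is strongly NIP if its complete theory is.

By compactness it suffices that every finite part of (1) is consistent. So Section 1 shows that $\mathbb R(t)$ and $\mathbb Q$ are not strongly NIP. Extra parameters in the $\varphi_i$ are harmless, since they can be absorbed into the $\underline a_{i,j}$.

**Definition (NIP).** A formula $\varphi(x;y)$ has the independence property (IP) in a structure if for every $N$ there are parameters $b_1,\dots,b_N$ and elements $a_\tau$, for $\tau\subseteq\{1,\dots,N\}$, such that $\varphi(a_\tau;b_i)$ holds iff $i\in\tau$. A structure, or its theory, is NIP if no formula has IP.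

Say that a family of sets shatters a finite set $A$ if every subset of $A$ is the trace on $A$ of some set in the family. The VC-dimension of the family is the largest size of a shattered set. For example, the half-lines $(-\infty,c)$ in $\mathbb Q$ have VC-dimension $1$: no half-line contains $b$ and omits $a$ if $a<b$. In an NIP structure the family defined by any formula has finite VC-dimension; this is NIP for the formula with the roles of $x$ and $y$ exchanged.

**Definition (almost real closed).** An ordered field $(K,\le)$ is almost real closed with respect to a valuation $v$ and an ordered abelian group $G$ if $v$ is henselian on $K$ with value group $G$ and its residue field $Kv$ is real closed. It is almost real closed with respect to $G$ if such a $v$ exists.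

The Hahn field $\mathbb R((G))$ of formal sums $\sum s_gt^g$ with real coefficients and well-ordered support, ordered by the sign of the coefficient at the minimum of the support, is almost real closed with respect to $v_{\min}(s)=\min\operatorname{supp}(s)$ and $G$. A real closed field is almost real closed with respect to $G=0$, via the trivial valuation.

**Question 1.4** (of "Good Afternoon!", https://beaadamday.com/wp-content/uploads/2021/01/Kuhlmann-Slides.pdf). Is it true that an ordered field is strongly NIP if and only if it is almost real closed with respect to some strongly NIP ordered abelian group?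

We may use the following known result.

**Fact (a).** Suppose an ordered field $(K,\le)$ is almost real closed with respect to some ordered abelian group $G$. Then $(K,\le)$ is strongly NIP if and only if $G$ is strongly NIP.

Fact (a) gives the "if" direction. For instance, $G=0$ is strongly NIP (all parameters coincide, so no row of a pattern can exist), hence real closed fields are strongly NIP. The condition on $G$ is a real one: let $G$ be the group of finitely supported functions $\mathbb N\to\mathbb Z$, ordered by the sign of the first nonzero value, with unit vectors $e_j$. The formulas $\exists z\,(x-y=q_iz)$ with parameters $a_{i,j}=e_j$ form an ICT-pattern, with the element $\sum_{l\le r}N_le_{\eta(l)}$ as in Section 1, because $e_j-e_{j'}\notin q_iG$ for $j\ne j'$. So $\mathbb R((G))$ is almost real closed with respect to this $G$ but not strongly NIP.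

For the "only if" direction there is a canonical candidate.

**Definition (natural valuation).** The natural valuation $w$ of $(K,\le)$ has the valuation ring $\mathcal O_w=\{x:|x|\le n\text{ for some }n\in\mathbb N\}$. It may be trivial. Its maximal ideal is $\mathfrak m_w=\{x:|x|<\frac1n\text{ for all }n\ge1\}$, and sending $x$ to the real number with the same rational cut identifies $Kw$ with a subfield of $\mathbb R$.

**Theorem 1.** Let $(K,\le)$ be a strongly NIP ordered field. Then $w$ is henselian, $Kw$ is real closed and $wK$ is strongly NIP. So $(K,\le)$ is almost real closed with respect to the strongly NIP group $wK$. Together with (a), Question 1.4 has a positive answer.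

These are the textbook facts we rely on.

* **(F1)** (Shelah) A subset of $M^n$ is externally definable if it is the trace on $M^n$ of a set definable with parameters in an elementary extension. (Example: $\{x\in\mathbb Q:x<\sqrt2\}$, for the ordered set $\mathbb Q$ inside $\mathbb R$.) If $M$ is a model of an NIP theory, the expansion of $M$ by all externally definable subsets of the $M^n$ has NIP theory.
* **(F2)** (Shelah) If $T$ has IP, some formula $\varphi(x;\underline y)$ with $x$ a single variable has it. In an NIP theory, the truth value of a formula $\theta(b;\cdot)$ changes only finitely often along an indiscernible sequence.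
* **(F3)** (Engler–Prestel, *Valued Fields*) Call two valuation rings of a field incomparable if neither contains the other. For incomparable $\mathcal O_1,\mathcal O_2$ with residue fields $k_1,k_2$ the map $\mathcal O_1\cap\mathcal O_2\to k_1\times k_2$ is onto. Distinct extensions of a valuation ring to an algebraic extension are incomparable. In characteristic $0$, a valuation is henselian iff it has a unique extension to every finite extension. For finite $L/K$ the extensions of $\mathcal O$ to $L$ are finitely many, and they are the localizations of the integral closure of $\mathcal O$ in $L$ at its maximal ideals.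
* **(F4)** Solvable discrete groups are amenable. Hence a solvable group acting on a nonempty set $S$ leaves invariant a mean, that is, a finitely additive probability measure on all subsets of $S$. Bounded functions can be integrated against means. (Example: $\mathbb Z$ acting on itself by translation has an invariant mean, and it gives every finite set measure $0$.)
* **(F5)** (Sauer–Shelah) A set family of VC-dimension $\le d$ has at most $(\ell+1)^d$ traces on a set of at most $\ell$ elements.

**Lemma 1.** A strongly NIP theory is NIP.

*Proof.* If $T$ has IP, then (F2) and compactness give $\varphi(x;\underline y)$ with $x$ a single variable and $(\underline b_k)_{k\in\mathbb N}$ such that for every $S\subseteq\mathbb N$ the set $\{\varphi(x;\underline b_k):k\in S\}\cup\{\neg\varphi(x;\underline b_k):k\notin S\}$ is consistent. Let $f:\mathbb N^2\to\mathbb N$ be a bijection. Then $\varphi_i=\varphi$ and $\underline a_{i,j}=\underline b_{f(i,j)}$ form an ICT-pattern: for given $\eta$ take $S=\{f(i,\eta(i)):i\in\mathbb N\}$. $\square$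

## 3. A non-henselian valuation produces two incomparable rings

Look again at $K=\mathbb R(t)$. The equation $y^2=1+t$ defines the extension $\mathbb R(y)$ of $K$, where $t=y^2-1$ vanishes to order $1$ at both $y=1$ and $y=-1$. So the valuation at $t=0$ has two extensions to $\mathbb R(y)$, and after adjoining $\sqrt{-1}$ it has two extensions to $L=\mathbb C(y)$: the ring $\mathcal O_1$ of functions regular at $y=1$, and the ring $\mathcal O_2$ of functions regular at $y=-1$. They are incomparable, with residue fields $\mathbb C$.

In general, by (F3), a non-henselian valuation of characteristic $0$ yields two incomparable valuation rings on a finite extension. The plan is to show that such a pair, together with finitely many cosets of $q$-th powers, produces IP. The two statements are as follows.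

**Theorem A.** Let $L$ be a field with incomparable valuation rings $\mathcal O_1,\mathcal O_2$ whose residue fields $k_1,k_2$ have characteristic $0$. Let $q$ be an odd prime such that $k_2$ contains a primitive $q$-th root of unity and $[L^\times:(L^\times)^q]<\infty$. Then $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is not NIP.

**Theorem B.** Let $(K,v)$ be an NIP valued field whose residue field has characteristic $0$ and is algebraically closed or real closed. Assume that for every finite extension $L/K$ there is an odd prime $q$ with $[L^\times:(L^\times)^q]<\infty$. Then $v$ is henselian.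

Where does strong NIP, rather than NIP, enter? Only in supplying the primes $q$, and the array of Section 1 shows how: infinitely many primes with infinitely many cosets give an ICT-pattern. We do this part first.

## 4. Cosets of $q$-th powers in a strongly NIP field

Strong NIP speaks about one variable, but a finite extension $L$ of $K$ of degree $d$ lives on $K^d$. So we first pass to several variables. In this section $T$ is strongly NIP, hence NIP by Lemma 1.

**Definition (mutual indiscernibility).** Let $I_k=(I_k(p))_{p\in\mathbb Q}$ be sequences of finite tuples. The family $(I_k)_k$ is mutually indiscernible over $D$ if each $I_k$ is indiscernible over $D\cup\bigcup_{l\neq k}I_l$.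

For example, in the theory of dense linear orders let $I_0$ enumerate $\mathbb Q\cap(0,1)$ increasingly and let $I_1$ enumerate $\mathbb Q\cap(1,2)$ increasingly. By quantifier elimination only the order matters, so the two are mutually indiscernible over $\emptyset$. Adding the point $b=\frac12$ destroys the indiscernibility of $I_0$ but not of $I_1$. The next lemma says that in a strongly NIP theory one element cannot destroy infinitely many rows.

**Lemma 2.** Suppose $T$ has no ICT-pattern of depth $\aleph_0$ in the finite tuple $x$. Let $(I_k)_{k\in\mathbb N}$ be mutually indiscernible over $D$ and let $b$ be a tuple with $|b|=|x|$. Then some $I_k$ is indiscernible over $Db$.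

*Proof.* Suppose not. We build a pattern from the failures.

**Step 1 (make each failure occur at exactly one place).** For each $k$ there are a formula $\theta_k(x;z)$ over $D$ and increasing tuples $p,p'$ in $\mathbb Q$ of equal length such that $\theta_k(b;I_k(p))$ and $\theta_k(b;I_k(p'))$ have different truth values. Choose an increasing tuple $p''$ of that length beyond both. Its truth value differs from that of $p$ or from that of $p'$; renaming, we may assume it differs from that of $p$. Choose increasing tuples $e_j$ ($j\in\mathbb Z$) with all entries of $e_j$ below those of $e_{j+1}$ and with $e_0=p$, $e_1=p''$. Put $f_j=(I_k(e_{2j}),I_k(e_{2j+1}))$, and let $\psi_k(x;z,z')$ say that $\theta_k(x;z)$ and $\theta_k(x;z')$ have different truth values. By (F2), along the indiscernible sequence $(I_k(e_j))_{j\in\mathbb Z}$ the truth value of $\theta_k(b;\cdot)$ changes only finitely often. So $\psi_k(b;f_j)$ holds for only finitely many $j$, and it holds for $j=0$. Delete the finitely many other $j$ where it holds and reindex by $\mathbb Z$, keeping $f_0$ at place $0$. We obtain $(g_{k,j})_{j\in\mathbb Z}$ such that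
$$\psi_k(b;g_{k,j})\iff j=0.\tag{2}$$

**Step 2 (shift the rows).** The rows $(g_{k,j})_j$ are again mutually indiscernible over $D$. Given $\eta:\mathbb N\to\mathbb N$, $r$, and $s\ge\max_{k\le r}\eta(k)$, shift row $k$ by $\eta(k)$, one row after another. Mutual indiscernibility shows that the arrays $(g_{k,j})_{k\le r,\,0\le j\le s}$ and $(g_{k,j-\eta(k)})_{k\le r,\,0\le j\le s}$ have the same type over $D$. By (2), $b$ satisfies $\psi_k(x;g_{k,j-\eta(k)})$ iff $j=\eta(k)$. So the set $\{\psi_k(x;g_{k,\eta(k)})\}\cup\{\neg\psi_k(x;g_{k,j}):j\neq\eta(k)\}$, for $k\le r$ and $0\le j\le s$, is consistent. By compactness the $\psi_k$ and $g_{k,j}$ ($j\in\mathbb N$), with the parameters from $D$ absorbed, form an ICT-pattern of depth $\aleph_0$ in $x$, a contradiction. $\square$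

**Lemma 3.** Under the hypotheses of Lemma 2 there is a finite $X_0\subset\mathbb N$ such that $(I_k)_{k\notin X_0}$ is mutually indiscernible over $Db$.

*Proof.* Suppose not. We collect infinitely many disjoint failures. Given finite sets $F_0,\dots,F_{n-1}$, take $X_0=F_0\cup\dots\cup F_{n-1}$. The remaining family is not mutually indiscernible over $Db$, and a failure involves finitely many parameters. So there are a finite $F_n$ disjoint from $X_0$ and $i_n\in F_n$ such that $I_{i_n}$ is not indiscernible over $Db\cup\bigcup_{k\in F_n\setminus\{i_n\}}I_k$. Let $D'=D\cup\bigcup\{I_k:k\notin\{i_0,i_1,\dots\}\}$. Then $(I_{i_n})_n$ is mutually indiscernible over $D'$. Since the $F_n$ are disjoint, $F_n\setminus\{i_n\}$ contains no $i_m$, so all the parameters of the $n$-th failure lie in $D'b$, and no $I_{i_n}$ is indiscernible over $D'b$. This contradicts Lemma 2. $\square$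

**Lemma 4.** If $T$ is strongly NIP, then $T$ has no ICT-pattern of depth $\aleph_0$ in any finite tuple of variables.

*Proof.* We use induction on the number of variables. Suppose there is no pattern in $x$ and none in the single variable $y$, but $\varphi_i(x,y;\underline a_{i,j})$ is a pattern in $(x,y)$.

**Step 1 (make the rows mutually indiscernible).** We claim that there are rows $I_i=(\underline a_{i,p})_{p\in\mathbb Q}$, mutually indiscernible over $\emptyset$, that still form a pattern, in the sense that for finitely many rows, finitely many places in each, and any choice of one place per row, some $(b,c)$ satisfies $\varphi_i$ at exactly the chosen places. We use Ramsey's theorem in product form: for all $r,\ell,s,c$ there is $S$ such that for every coloring of $\prod_{i\le r}[\{1,\dots,S\}]^\ell$ with $c$ colors there are $s$-element sets $H_i$ with $\prod_{i\le r}[H_i]^\ell$ monochromatic. (Induct on $r$. If $S'$ works for the first $r$ rows, color each $\ell$-subset of the last row by the induced coloring of $\prod_{i<r}[\{1,\dots,S'\}]^\ell$. This is one of finitely many colors, so the usual Ramsey theorem gives $H_r$ if the last row is long enough. Then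 apply the choice of $S'$ to the common induced coloring.)

Now write down the desired properties in variables $z_{i,p}$: the pattern conditions, and for each formula $\chi$ that its truth value on increasing $\ell$-tuples from rows $0,\dots,r$ does not depend on the tuples. A finite part of this involves finitely many $\chi$ and finitely many places. Adding dummy rows and dummy places beyond the given ones, we may assume that $r,\ell$ are the same for all of these $\chi$. Color the $\ell$-subsets of long initial segments of the given rows by the truth values of these $\chi$. The product Ramsey theorem gives subrows that satisfy the second group of conditions, and subrows of a pattern satisfy the pattern conditions. So every finite part is consistent, and compactness proves the claim.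

**Step 2 (one witness spoils all rows).** By compactness there is $(b,c)$ such that $\varphi_i(b,c;\underline a_{i,p})$ holds iff $p=0$, for all $i$. By Lemma 3, applied to $x$, $b$ and $D=\emptyset$, for some finite $X_0$ the family $(I_i)_{i\notin X_0}$ is mutually indiscernible over $b$. By Lemma 2, applied to $y$, $c$ and $D=b$, some $I_i$ is indiscernible over $bc$. But $\varphi_i(b,c;\underline a_{i,0})$ and $\neg\varphi_i(b,c;\underline a_{i,1})$ hold, a contradiction. $\square$

**Lemma 5.** Let $F$ be a field definable in a strongly NIP structure (or a field reduct of one), and let $L/F$ be finite. Then $[L^\times:(L^\times)^q]<\infty$ for all but finitely many primes $q$.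

*Proof.* This is the array of Section 1. Otherwise there are distinct primes $q_i$ ($i\in\mathbb N$) with infinite index. Choose $a_{i,j}\in L^\times$ ($j\in\mathbb N$) in pairwise distinct cosets of $(L^\times)^{q_i}$. Given $\eta$ and $r$, choose integers $N_i$ ($i\le r$) with $N_i\equiv1\bmod q_i$ and $N_i\equiv0\bmod q_l$ for $l\le r$, $l\ne i$. Then $x=\prod_{i\le r}a_{i,\eta(i)}^{N_i}$ lies in $a_{i,\eta(i)}(L^\times)^{q_i}$ for each $i\le r$, hence in no other coset $a_{i,j}(L^\times)^{q_i}$. By compactness the formulas $x\in a(L^\times)^{q_i}$ with these parameters form an ICT-pattern of depth $\aleph_0$. A basis of $L/F$ makes $L$ definable, with parameters, on finite tuples of $F$. So this is a pattern in a finite tuple of variables, contradicting Lemma 4. $\square$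

## 5. The group $1+J$ and its $q$-th powers

Sections 5–9 prove Theorem A. Let $L,\mathcal O_1,\mathcal O_2,q$ be as there, and assume for contradiction that $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is NIP. Let $v_i,\mathfrak m_i,\operatorname{res}_i$ be the valuation, maximal ideal and residue map of $\mathcal O_i$. Put
$$R=\mathcal O_1\cap\mathcal O_2,\quad R^\times=\mathcal O_1^\times\cap\mathcal O_2^\times,\quad J=\mathfrak m_1\cap\mathfrak m_2,\quad U=1+J\le R^\times,\quad Q=\{x^q:x\in U\},$$
$$D=\mathcal O_1\cap\mathfrak m_2,\qquad \mathcal H=\{h\in L:v_1(h)<0,\ v_2(h)>0\}.$$

By (F3), $R$ maps onto $k_1\times k_2$. An element of $R$ is a unit of $R$ iff both its residues are nonzero. In particular nonzero integers are units, so $\mathbb Q\subseteq R$. The set $D=R\cap\mathfrak m_2$ is an ideal of $R$. Finally $\mathcal H\neq\emptyset$: take $x\in\mathcal O_2\setminus\mathcal O_1$ and $y\in\mathcal O_1\setminus\mathcal O_2$; then $v_1(x/y)<0$ and $v_2(x/y)>0$.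

In the example $L=\mathbb C(y)$, $U$ consists of the functions with value $1$ at both points $y=\pm1$, and $h=\frac{y+1}{y-1}$ lies in $\mathcal H$. The function $\xi=\frac{1+\zeta}2+\frac{1-\zeta}2y$ has the values $1$ at $y=1$ and $\zeta$ at $y=-1$. (The index hypothesis fails in $\mathbb C(y)$, as in $\mathbb R(t)$; the example only illustrates the notation.)

**Lemma 6.** $\Psi:=U/Q$ is finite.

*Proof.* We compare $q$-th powers of elements of $U$ with elements of $U$ that are $q$-th powers in $L$. Let $W=\{z\in L^\times:z^q\in U\}$. Then $U\subseteq W\subseteq R^\times$, and $z\mapsto(\operatorname{res}_1z,\operatorname{res}_2z)$ maps $W$ into $\mu_q(k_1)\times\mu_q(k_2)$ with kernel $U$. So $[W:U]\le q^2$. Since $U\cap(L^\times)^q=W^q$ and $Q=U^q$, we get $[U\cap(L^\times)^q:Q]\le q^2$. Moreover $[U:U\cap(L^\times)^q]\le[L^\times:(L^\times)^q]<\infty$. $\square$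

Put $n=|\Psi|$. Let $\zeta\in k_2$ be a primitive $q$-th root of unity, and let $\xi\in R^\times$ have residues $(1,\zeta)$.

**Lemma 7.** No $y\in L$ satisfies $y^q=1$, $\operatorname{res}_1y=1$ and $\operatorname{res}_2y=\zeta$. Consequently $\xi^q\in U\setminus Q$, and $n\ge2$.

*Proof.* Suppose $y$ is as described. Then $y\ne1$, because $\zeta\neq1$. So $1+y+\dots+y^{q-1}=0$, and applying $\operatorname{res}_1$ gives $q=0$ in $k_1$, impossible in characteristic $0$. For the consequence, $\xi^q$ has residues $(1,1)$, so $\xi^q\in U$. If $\xi^q=w^q$ with $w\in U$, then $y=\xi/w$ is of the excluded kind. $\square$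

Lemma 7 suggests a first approach to Theorem A: show that $U$ has no proper subgroup of finite index. Then Lemma 6 would give $Q=U$, and Lemma 7 would contradict this at once. For the additive group this kind of argument works: $J$ is a $\mathbb Q$-vector space, so it is divisible and has no proper subgroup of finite index. But $Q$ is a subgroup of the multiplicative group $1+J$, and nothing we have says that this group is $q$-divisible. Lemma 7 shows that it never is: the class $\xi^qQ$ is nontrivial, so $\Psi$ is always a finite nontrivial group. We therefore have to live with $Q\neq U$, and to use this finite-valued information to code arbitrary finite sets.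

## 6. Horner sums and their memory

How could cosets of $Q$ code sets? We aim at the formula
$$\varphi(x;y,w):\quad x+y\in xwQ,\tag{3}$$
which says how the coset of $x$ changes under an additive perturbation $y$. We need elements $x_\tau$ with one adjustable part for each $i$, and perturbations $y_i$ that do not depend on $\tau$. A sum is the natural shape. For $h_1,\dots,h_m\in\mathcal H$ and coefficients $C_0,\dots,C_m$, put
$$X_0=C_0,\qquad X_k=C_k+h_kX_{k-1},\qquad\text{so}\qquad X_m=\sum_{k=0}^mC_kH_k,\quad H_k:=\prod_{j=k+1}^mh_j.\tag{4}$$
Changing $C_k$ by $u$ adds $uH_k$ to $X_m$, whatever the other coefficients are. For the cosets we need a product: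
$$X_k=X_{k-1}\Big(h_k+\frac{C_k}{X_{k-1}}\Big).\tag{5}$$
For $m=1$ we get $X_1=C_0(h_1+C_1/C_0)$. But already $X_2=X_1(h_2+C_2/X_1)$ with $X_1=C_1+h_1C_0$: the second factor depends on $C_0,C_1$ and $C_2$. In general the $k$-th factor remembers all earlier coefficients. If one changes $C_k$ to code one bit, all later factors change, and their cosets change in a way we do not control. This is where a direct construction stops.

What saves us is that the memory is small. Suppose the coefficients lie in $R^\times$. Modulo $\mathfrak m_2$ we have $X_{k-1}\equiv C_{k-1}$, and $X_{k-1}$ has nonpositive $v_1$-value. We will see that $C_k/X_{k-1}$ differs from $C_k/C_{k-1}$ only by an element of $D$. So we want $h_k$ such that adding certain finitely many $\delta\in D$ to $h_k+t$ does not change the coset modulo $Q$. The claim of the next section is that almost every $h\in\mathcal H$ has this property. With such $h_k$, the coset of $X_m$ is a product of factors each depending only on two neighboring coefficients.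

## 7. Almost every $h$ ignores a given $\delta\in D$

For $t\in R^\times$, $\delta\in D$ and $h\in\mathcal H$ we have $v_1(h+t)=v_1(h)<0$ and $v_2(h+t)=0$. So $\frac{\delta}{h+t}\in J$, and we can define
$$F^t_\delta(h)=\frac{h+t+\delta}{h+t}\,Q\in\Psi.\tag{6}$$

The maps $x\mapsto ux+c$ with $u\in R^\times$, $c\in D$ form a group, because $D$ is an ideal of $R$. It is solvable, and it acts on $\mathcal H$, because $v_1(uh+c)=v_1(h)<0$ and $v_2(uh+c)>0$. By (F4) fix a mean $\lambda$ on $\mathcal H$ invariant under this group.

**Lemma 8.** For all $t\in R^\times$ and $\delta\in D$ we have $\lambda(\{h:F^t_\delta(h)\neq1\})=0$.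

*Proof.* Put $N_t(\delta)=\lambda(F^t_\delta\neq1)$.

**Step 1 (what the invariance of $\lambda$ gives).** Translation by $\delta'\in D$: since
$$F^t_\delta(h)\,F^t_{\delta'}(h)^{-1}=\frac{h+t+\delta}{h+t+\delta'}\,Q=\frac{(h+\delta')+t+(\delta-\delta')}{(h+\delta')+t}\,Q=F^t_{\delta-\delta'}(h+\delta'),$$
we have
$$\lambda(F^t_\delta\ne F^t_{\delta'})=N_t(\delta-\delta').\tag{7}$$
As $F^t_0=1$, it follows that $N_t(-\delta)=N_t(\delta)$. Since $\{F^t_{\delta+\delta'}\neq1\}\subseteq\{F^t_{\delta+\delta'}\ne F^t_{\delta'}\}\cup\{F^t_{\delta'}\neq1\}$, also
$$N_t(\delta+\delta')\le N_t(\delta)+N_t(\delta').\tag{8}$$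
Multiplication by $u\in R^\times$: $F^{ut}_{u\delta}(uh)=F^t_\delta(h)$, so
$$N_{ut}(u\delta)=N_t(\delta).\tag{9}$$
Change of $t$: if $t,t+c\in R^\times$ with $c\in D$, then $F^{t+c}_\delta(h)=F^t_\delta(h+c)$, so
$$N_{t+c}=N_t.\tag{10}$$

**Step 2 (scaling $\delta$ matters only through a residue).** If $g\in R^\times$ and $\operatorname{res}_2g=1$, then $g-1\in D$, and (10) and (9) give $N_1(g\delta)=N_g(g\delta)=N_1(\delta)$. Apply this with $g=u'/u$ and with $u\delta$ in place of $\delta$. For $u\in R^\times$ the value $N_1(u\delta)$ depends only on $\delta$ and on $r=\operatorname{res}_2u\in k_2^\times$. Call it $p_\delta(r)$. Every $r\in k_2^\times$ occurs, and $p_{u\delta}(r)=p_\delta(r\operatorname{res}_2u)$.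

**Step 3 (average over scalings).** We will apply a counting argument to the multiples $j\delta$, and for this we need a quantity that is the same for $\delta$ and for all its nonzero integer multiples. For $N_1$ we do not know this: (9) only gives $N_1(j\delta)=N_{1/j}(\delta)$. So we average. Let $\nu$ be a mean on $k_2$ invariant under all maps $r\mapsto ar+b$ with $a\ne0$; it exists because the affine group is solvable. Since $k_2$ is infinite, all points have the same measure, namely $0$, so $\nu(\{0\})=0$. Put
$$\tilde N(\delta)=\int_{k_2^\times}p_\delta\,d\nu,\qquad\text{so that}\qquad\tilde N(u\delta)=\tilde N(\delta)\quad(u\in R^\times).\tag{11}$$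

**Step 4 (NIP gives $\tilde N=0$).** For each $r\in k_2^\times$ choose a lift $\tilde r\in R^\times$ with $\operatorname{res}_2\tilde r=r$. For $S\subseteq\mathcal H\times k_2^\times$ put $\Theta(S)=\int_{k_2^\times}\lambda(S_r)\,d\nu(r)$, where $S_r=\{h:(h,r)\in S\}$. This is a finitely additive probability measure. Put $G_\delta(h,r)=F^1_{\tilde r\delta}(h)\in\Psi$. By (7),
$$\Theta(G_\delta\neq G_{\delta'})=\int_{k_2^\times}N_1(\tilde r(\delta-\delta'))\,d\nu(r)=\tilde N(\delta-\delta').\tag{12}$$
For each class $s=w_sQ\in\Psi$, the sets $\{G_\delta=s\}$ ($\delta\in D$) are the preimages, under $(h,r)\mapsto(h,\tilde r)$, of sets in the family defined by the formula $h+1+u\delta\in w_s(h+1)Q$ in the variables $(h,u)$ with parameter $\delta$. The group $Q$ is definable, so by NIP these $n$ families have VC-dimension at most some $d$. Taking preimages does not increase VC-dimension.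

Suppose $\varepsilon:=\tilde N(\delta)>0$ for some $\delta$. Let $M\ge2$ and $\delta_j=j\delta$ for $1\le j\le M$. Nonzero integers lie in $R^\times$, so by (12) and (11), $\Theta(G_{\delta_i}\ne G_{\delta_j})=\tilde N((i-j)\delta)=\varepsilon$ for $i\ne j$. Consider the finite partition of $\mathcal H\times k_2^\times$ generated by the functions $G_{\delta_1},\dots,G_{\delta_M}$, choose a point in each nonempty atom, and draw $\ell$ of these points independently according to the $\Theta$-masses of the atoms. For $i\neq j$, the functions $G_{\delta_i}$ and $G_{\delta_j}$ agree on the whole sample with probability $(1-\varepsilon)^\ell\le e^{-\varepsilon\ell}$. There are fewer than $M^2$ pairs, and for $\ell=\lfloor2\ln M/\varepsilon\rfloor+1$ we have $M^2e^{-\varepsilon\ell}<1$. So some sample of at most $\ell$ points separates all the $G_{\delta_j}$. The restriction of $G_{\delta_j}$ to the sample is determined by the traces of its $n$ level sets, so (F5) gives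
$$M\le(\ell+1)^{dn}\le\Big(\frac{2\ln M}\varepsilon+2\Big)^{dn}.$$
This is false for large $M$. Hence $\tilde N(\delta)=0$ for all $\delta\in D$.

**Step 5 (remove the average).** Let $\delta\in D$ and $\varepsilon>0$. Since $\int p_\delta\,d\nu=0$ and $p_\delta\geq 0$, the set $\mathrm{Good}=\{r\in k_2^\times:p_\delta(r)<\varepsilon\}$ has $\nu$-measure $1$. By affine invariance so does $\{r:1-r\in\mathrm{Good}\}$. So there is $r$ with $r,1-r\in\mathrm{Good}$; in particular $r\ne0,1$. Choose $u\in R$ with residues $(2,r)$. Then $1-u$ has residues $(-1,1-r)$, so $u,1-u\in R^\times$. By (8),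
$$N_1(\delta)\le N_1(u\delta)+N_1((1-u)\delta)=p_\delta(r)+p_\delta(1-r)<2\varepsilon.$$
So $N_1=0$ on $D$, and by (9) $N_t(\delta)=N_1(t^{-1}\delta)=0$. $\square$

A finite union of sets of measure $0$ has measure $0$ and so is not all of $\mathcal H$. Therefore:
$$\text{for finitely many }(t,\delta)\in R^\times\times D\text{ there is }h\in\mathcal H\text{ with }(h+t+\delta)Q=(h+t)Q\text{ for all of them.}\tag{13}$$

## 8. Horner sums without memory

**Step 1 (the set of coefficients).** We fix a finite set that contains the powers of $\xi$ and is closed under moving from one power to another in $n$ equal steps: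
$$\mathcal T=\Big\{\frac{(n-j)\xi^i+j\xi^{i'}}n:\ 0\le i,i'<q,\ 0\le j\le n\Big\}.$$
It contains all $\xi^i$ with $0\le i<q$, in particular $1$. We check $\mathcal T\subseteq R^\times$. The elements of $\mathcal T$ have first residue $1$. The second residue $\frac{(n-j)\zeta^i+j\zeta^{i'}}n$ is nonzero if $j\in\{0,n\}$ or $i=i'$. Otherwise, if it vanished, then $\zeta^{i'-i}=-\frac{n-j}j$ would be a rational number and a root of unity of order $q$. The only roots of unity in $\mathbb Q$ are $\pm1$, of orders $1$ and $2$, and $q$ is odd. So this is impossible.

**Step 2 (choice of the $h_k$).** Fix $N\ge1$ and put $m=3N-1$. We choose $h_1,\dots,h_m\in\mathcal H$ successively, so that the memory in (5) disappears for all coefficient sequences $C\in\mathcal T^{m+1}$ at once. With $X_k$ as in (4), induction on $k$ shows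
$$v_2(X_k)=0,\qquad X_k\equiv C_k\bmod\mathfrak m_2,\qquad v_1(X_k)\le0,\tag{14}$$
because $v_2(h_kX_{k-1})>0$ and $v_1(h_kX_{k-1})<0=v_1(C_k)$. Suppose $h_1,\dots,h_{k-1}$ are chosen. For each of the finitely many $C$ put
$$t=\frac{C_k}{C_{k-1}}\in R^\times,\qquad\delta=\frac{C_k}{X_{k-1}}-\frac{C_k}{C_{k-1}}.$$
By (14), $v_1(C_k/X_{k-1})\ge0$, so $v_1(\delta)\ge0$; and $X_{k-1}\equiv C_{k-1}\bmod\mathfrak m_2$ with both units of $\mathcal O_2$, so $v_2(\delta)>0$. Thus $\delta\in D$. Also, if $i\equiv i'\bmod q$, then $\xi^i-\xi^{i'}\in R$ has second residue $0$, so it lies in $D$. By (13) we can choose $h_k\in\mathcal H$ such that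
$$\Big(h_k+\frac{C_k}{X_{k-1}}\Big)Q=\Big(h_k+\frac{C_k}{C_{k-1}}\Big)Q\quad\text{for all }C\in\mathcal T^{m+1},\tag{15}$$
$$(h_k+\xi^i)Q=(h_k+\xi^{i'})Q\quad\text{whenever }|i|,|i'|\le q\text{ and }i\equiv i'\bmod q.\tag{16}$$

**Step 3 (the product formula).** Multiplying (5) over $k$ and using (15), we obtain for all $C\in\mathcal T^{m+1}$
$$X_m(C)\,Q=C_0\prod_{k=1}^m\Big(h_k+\frac{C_k}{C_{k-1}}\Big)Q,\qquad X_m(C)=\sum_{k=0}^mC_kH_k.\tag{17}$$
So $X_m$ is a sum in the field and, modulo $Q$, a product whose factors see only neighboring coefficients.

## 9. Three coefficients per bit, and the shattered set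

We cut $C_0,\dots,C_{3N-1}$ into $N$ blocks of three. In block $i$ the first and third coefficients are kept fixed, and the middle one takes one of two values $t$. Fix $1\le i\le N$ and write $h=h_{3i-2}$, $h'=h_{3i-1}$. If $C_{3i-3}=1$, $C_{3i-2}=t$ and $C_{3i-1}=\xi^j$, then $t$ enters the product (17) only through
$$E_j(t)=(h'+\xi^j/t)(h+t)\,Q\in L^\times/Q\qquad(0\le j<q,\ t\in\mathcal T).\tag{18}$$
For $t,t'\in\mathcal T$ we have $E_j(t)/E_j(t')\in U/Q=\Psi$: the quotients $\frac{h'+\xi^j/t}{h'+\xi^j/t'}$ and $\frac{h+t}{h+t'}$ are $\equiv1$ modulo $\mathfrak m_1$, since $v_1(h),v_1(h')<0$, and modulo $\mathfrak m_2$ they are $\equiv t'/t$ and $\equiv t/t'$, respectively. So their product lies in $U$.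

We need this to depend on $t$. The reason is the same root of unity that made $\Psi$ nontrivial.

**Lemma 9.** There are $j$ and $0\le i_0,i_1<q$ with $E_j(\xi^{i_0})\neq E_j(\xi^{i_1})$.

*Proof.* By (16), $A(l)=(h+\xi^l)Q$ and $B(l)=(h'+\xi^l)Q$, computed with exponents of absolute value at most $q$, are well-defined functions of $l\in\mathbb Z/q$. For $0\le j,l<q$ we have $|j-l|<q$, so $E_j(\xi^l)=B(j-l)A(l)$. If the lemma fails, then
$$B(j-l)A(l)=B(j)A(0)\qquad\text{for all }j,l\in\mathbb Z/q.$$
Taking $l=j$ gives $B(j)=B(0)A(j)/A(0)$ for all $j$. Substituting this on both sides gives $A(j-l)A(l)=A(j)A(0)$. So $l\mapsto A(l)/A(0)$ is a homomorphism $\mathbb Z/q\to L^\times/Q$. Hence $z:=\frac{h+\xi}{h+1}$ satisfies $z^q\in Q$, say $z^q=w^q$ with $w\in U$. As $v_1(h)<0<v_2(h)$, we have $\operatorname{res}_1z=1$ and $\operatorname{res}_2z=\zeta$. So $y=z/w$ satisfies $y^q=1$, $\operatorname{res}_1y=1$ and $\operatorname{res}_2y=\zeta$. This contradicts Lemma 7. $\square$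

**Step 1 (one increment with two different effects).** The perturbation must be the same for both values of the bit, and must change the coset differently. Take $j,i_0,i_1$ as in Lemma 9, put $a=\xi^{i_0}$, $a'=\xi^{i_1}$, $u=(a'-a)/n$, and $t_l=a+lu$ for $0\le l\le n$. Then $t_l=\frac{(n-l)a+la'}n\in\mathcal T$. Let $s_l=E_j(t_{l+1})/E_j(t_l)\in\Psi$ for $0\le l<n$. Telescoping gives
$$\prod_{l<n}s_l=E_j(a')/E_j(a)\neq1.$$
If all $s_l$ were equal to one $s$, the product would be $s^n=1$, because $n=|\Psi|$. So $s_l\ne s_{l'}$ for some $l,l'$. Record this for block $i$:
$$c_i=\xi^j,\quad u_i=u,\quad t_i^0=t_l,\quad t_i^1=t_{l'},\quad t_i^\epsilon+u_i\in\mathcal T,\quad\sigma_i^\epsilon=\frac{E_j(t_i^\epsilon+u_i)}{E_j(t_i^\epsilon)}\in\Psi,\quad\sigma_i^0\neq\sigma_i^1.$$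

**Step 2 (shattering).** For $\tau\subseteq\{1,\dots,N\}$ let $x_\tau=X_m(C)$ with, for $1\le i\le N$,
$$C_{3i-3}=1,\qquad C_{3i-2}=t_i^\epsilon\ \ (\epsilon=1\text{ if }i\in\tau,\ \epsilon=0\text{ otherwise}),\qquad C_{3i-1}=c_i.$$
Let $y_i=u_iH_{3i-2}$ and let $w_i\in U$ represent $\sigma_i^1$. Neither depends on $\tau$. By the sum in (17), $x_\tau+y_i$ is $X_m$ of the sequence in which $C_{3i-2}$ is replaced by $C_{3i-2}+u_i\in\mathcal T$. So the product in (17) applies to it as well, and only the factors $k=3i-2$ and $k=3i-1$ change. Their product modulo $Q$ is $E_j(C_{3i-2})$, with the $j$ of block $i$, because $C_{3i-3}=1$ and $C_{3i-1}=\xi^j$. So $\frac{x_\tau+y_i}{x_\tau}Q$ equals $\sigma_i^1$ if $i\in\tau$, and $\sigma_i^0$ if $i\notin\tau$. Hence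
$$x_\tau+y_i\in x_\tau w_iQ\iff i\in\tau.$$
As $N$ is arbitrary, the formula (3) has IP. This contradicts the assumption that $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is NIP, and Theorem A is proved. $\blacksquare$

## 10. Proof of Theorem B: defining the two rings inside $(K,v)$

Suppose $v$, with ring $\mathcal O$, is not henselian.

**Step 1 (two rings with algebraically closed residue fields).** By (F3), $\mathcal O$ has at least two extensions to some finite extension of $K$, hence also to a finite extension $L$ containing $\sqrt{-1}$. Let $\mathcal O_1\neq\mathcal O_2$ be two extensions to $L$; they are incomparable. Their residue fields are algebraic over $Kv$ and contain a square root of $-1$, the residue of $\sqrt{-1}$. As $Kv$ is algebraically closed or real closed, they are algebraically closed, of characteristic $0$.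

**Step 2 ($(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is definable with parameters in $(K,v)$, hence NIP).** Identify $L$ with $K^d$ via a basis. Let $B$ be the integral closure of $\mathcal O$ in $L$. It is the set of those $x\in L$ whose characteristic polynomial over $K$ has coefficients in $\mathcal O$: that polynomial is a power of the minimal polynomial, which has coefficients in the integrally closed ring $\mathcal O$ if $x$ is integral; conversely, $x$ is a root of its monic characteristic polynomial by Cayley–Hamilton. So $B$ is definable, and so is
$$\operatorname{Jac}(B)=\{b\in B:\ 1+bc\in B^\times\text{ for all }c\in B\},$$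
the intersection of the maximal ideals $M_1,\dots,M_s$ of $B$. By (F3) there are finitely many of these, and the extensions of $\mathcal O$ to $L$ are the localizations $B_{M_l}$. By the Chinese remainder theorem choose $e_l\in\bigcap_{l'\neq l}M_{l'}\setminus M_l$. Then $M_l=\{b\in B:be_l\in\operatorname{Jac}(B)\}$: if $b\in M_l$, then $be_l$ lies in all maximal ideals; conversely, $be_l\in M_l$ and $e_l\notin M_l$ imply $b\in M_l$. So $M_l$ and $B_{M_l}=\{b/s:b\in B,\ s\in B\setminus M_l\}$ are definable.

**Step 3 (apply Theorem A).** By hypothesis there is an odd prime $q$ with $[L^\times:(L^\times)^q]<\infty$, and the algebraically closed field $k_2$ contains a primitive $q$-th root of unity. So Theorem A says that $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is not NIP, contradicting Step 2. $\blacksquare$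

## 11. Proof of Theorem 1: up to a saturated field and back down

Let $(K,\le)$ be strongly NIP. We cannot apply Theorem B to $w$ directly: we do not know that $Kw$ is real closed, nor that $(K,w)$ is NIP. For an archimedean $K$ the valuation $w$ is even trivial, and its henselianity says nothing about $K$. So we enlarge $K$. Let $K^*\succ K$ be $\aleph_1$-saturated. It has the same theory, so it is strongly NIP, and NIP by Lemma 1. Let $v$ be the natural valuation of $K^*$, with ring $\mathcal O$.

**Step 1 (the residue field of $v$ is $\mathbb R$).** For a real number $\alpha$, the conditions $a<x<b$, for all rationals $a<\alpha<b$, are countably many and finitely satisfiable in $K^*$. By saturation they are satisfied by some $x\in\mathcal O$, whose residue is $\alpha$. So $K^*v=\mathbb R$.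

**Step 2 ($(K^*,v)$ is NIP and $v$ is henselian).** If $\mathcal O=K^*$, then $v$ is trivial and there is nothing to show. Otherwise $\mathcal O$ is convex and has no largest element, since $a\in\mathcal O$ implies $a+1\in\mathcal O$. So by compactness some elementary extension contains an element $c$ above $\mathcal O$ and below all positive elements of $K^*\setminus\mathcal O$. Then $\mathcal O=\{x\in K^*:|x|<c\}$ is externally definable, and by (F1) the structure $(K^*,\le,\mathcal O)$ is NIP. So $(K^*,v)$ is an NIP valued field with residue field $\mathbb R$. By Lemma 5, every finite extension $L/K^*$ admits an odd prime $q$ with $[L^\times:(L^\times)^q]<\infty$. Theorem B shows that $v$ is henselian.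

**Step 3 (what links $K$ and $K^*$).** The field $K$ is relatively algebraically closed in $K^*$, because a nonzero polynomial over $K$ has the same number of roots in $K$ and in $K^*\succ K$. Moreover $\mathcal O_w=\mathcal O\cap K$ and $\mathfrak m_w=\mathfrak m_v\cap K$ by definition of the natural valuations, so $w=v|_K$ and $Kw\subseteq K^*v=\mathbb R$.

**Step 4 ($w$ is henselian).** Let $f\in\mathcal O_w[X]$ be monic and let $a\in\mathcal O_w$ satisfy $f(a)\in\mathfrak m_w$ and $f'(a)\notin\mathfrak m_w$. As $v$ is henselian, $f$ has a root $b\in\mathcal O$ with $b-a\in\mathfrak m_v$. Since $b$ is algebraic over $K$, Step 3 gives $b\in K$, hence $b\in\mathcal O_w$ and $b-a\in\mathfrak m_w$. This is Hensel's Lemma for $w$.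

**Step 5 ($Kw$ is real closed).** Let $\beta\in\mathbb R=K^*v$ be algebraic over $Kw$ with minimal polynomial $\bar f$, and let $f\in\mathcal O_w[X]$ be a monic lift of $\bar f$. In characteristic $0$, $\beta$ is a simple root of $\bar f$, so it lifts to a root $b\in\mathcal O$ of $f$. Again $b\in K$, so $b\in\mathcal O_w$ and $\beta\in Kw$. Thus $Kw$ is relatively algebraically closed in $\mathbb R$, hence real closed.

**Step 6 (the value group).** By Steps 4 and 5, $(K,\le)$ is almost real closed with respect to $w$ and $wK$. By (a), $wK$ is strongly NIP. $\blacksquare$

The "if" direction of Question 1.4 is (a), and the "only if" direction is Theorem 1. So the answer to Question 1.4 is yes.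

## 12. All admissible valuations, and a criterion under NIP

**Theorem 2.** For an ordered field $(K,\le)$ with natural valuation $w$, the following are equivalent:

1. $(K,\le)$ is strongly NIP;
2. $(K,\le)$ is almost real closed with respect to some strongly NIP ordered abelian group;
3. $w$ is henselian, $Kw$ is real closed and $wK$ is strongly NIP.

If these hold, every convex valuation on $K$ is henselian. The valuations $u$ with respect to which $K$ is almost real closed are exactly the coarsenings of $w$ by divisible convex subgroups $\Delta\le wK$, and their value groups $wK/\Delta$ are all strongly NIP.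

*Proof.* (3)⇒(2) is trivial, (2)⇒(1) is (a), and (1)⇒(3) is Theorem 1. Now assume that they hold.

**Step 1 (convex valuations).** A convex valuation ring contains $\mathbb Z$, hence by convexity $\mathcal O_w$. So every convex valuation is a coarsening of the henselian valuation $w$, hence henselian.

**Step 2 (a henselian $u$ with real closed residue field is convex).** Let $x\in\mathfrak m_u$. The residue field has characteristic $0$, so $1$ is a simple root of $X^2-1$ over it, and Hensel's Lemma makes $1\pm x$ nonzero squares. So $1\pm x>0$, that is, $|x|<1$. Now suppose $0<x<y$, $y\in\mathcal O_u$ and $x\notin\mathcal O_u$. Then $x^{-1}\in\mathfrak m_u$, so $yx^{-1}\in\mathfrak m_u$ and $y/x<1$, contradicting $x<y$. Thus $u$ is convex, and by Step 1 it is the coarsening of $w$ by some convex $\Delta\le wK$.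

**Step 3 (which $\Delta$ occur).** Let $u$ be the coarsening of $w$ by a convex $\Delta$. Then $u$ is henselian, and $Ku$ carries an induced henselian valuation with value group $\Delta$ and real closed residue field $Kw$. Such a field is real closed iff $\Delta$ is divisible (Engler–Prestel, §4.3). So $K$ is almost real closed with respect to $u$ iff $\Delta$ is divisible. In that case the value group $wK/\Delta$ of $u$ is strongly NIP by (a). $\square$

For example, in $\mathbb R((\mathbb Q))$ the valuation $w=v_{\min}$ has value group $\mathbb Q$, whose convex subgroups are $0$ and $\mathbb Q$. Both are divisible, so both $w$ and the trivial valuation are admissible. In $\mathbb R((t))$ the convex subgroups of $\mathbb Z$ are $0$ and $\mathbb Z$, and only $0$ is divisible. Indeed the trivial valuation is not admissible there, since $t>0$ has no square root.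

**Theorem 3.** Let $(K,\le)$ be an ordered field with NIP theory. Suppose that for some $\aleph_1$-saturated $K^*\succ K$ every finite extension $L/K^*$ admits an odd prime $q$ with $[L^\times:(L^\times)^q]<\infty$. Then the natural valuation of $K$ is henselian with real closed residue field; in particular $K$ is almost real closed.

*Proof.* We run Section 11 with this $K^*$. Strong NIP was used there in three places only: to obtain NIP, which is now assumed and passes to $K^*$ because $K^*$ has the same theory; to obtain the index condition for finite extensions of $K^*$ in Step 2, which is now assumed; and in Step 6, which is not needed. Steps 1–5 apply unchanged and give that $w$ is henselian and $Kw$ is real closed. $\square$
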